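# Crossing number against height for knotoids in $S^2$

## 1. An arc with two crossings

Let $\tilde A=\mathbb R\times[0,1]$ be a strip with coordinates $(u,v)$ and let $\tau(u,v)=(u+1,v)$. For each integer $i$ draw an oriented arc $K_i$ in the strip, in such a way that $\tau K_i=K_{i+1}$. The arc $K_i$ starts at $(i+0.1,\,0)$ on the bottom side and goes straight up to height $3/4$. It turns right, comes straight down along $u=i+0.4$ to height $1/4$, and goes right again. It rises along $u=i+0.9$ to height $1/2$, runs right at height $1/2$ up to $u=i+1.7$, and there goes straight up to its end $(i+1.7,\,1)$ on the top side. (Round the corners.)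

The arc $K_{i+1}$ meets $K_i$ exactly at $(i+1.1,\,1/2)$, on its way up, and at $(i+1.4,\,1/2)$, on its way down. We decide that $K_{i+1}$ goes up **under** $K_i$ and comes down **over** it. There are no other crossings. Divide by $\tau$ and collapse the two boundary circles of the resulting annulus to two points $l$ and $h$. The result is one arc on the sphere, from $l$ to $h$, with two crossings. Such a picture is called a knotoid diagram.

There are two ways to ask how complicated it is. One can count crossings: there are $2$. Or one can connect $l$ and $h$ by an arc that meets the picture as rarely as possible: the line $u=0$ meets only $K_{-1}$, once. We allow ourselves to redraw the picture by Reidemeister moves away from $l$ and $h$. Can either number be lowered?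

Give a crossing the sign of $(\text{over direction})\times(\text{under direction})$, where $(p,q)\times(r,s)=ps-qr$. Going up under a right-going strand gives $(1,0)\times(0,1)=+1$, and coming down over a right-going strand gives $(0,-1)\times(1,0)=+1$. So the signed number of crossings between $K_0$ and $K_1$ is $2$. We shall see in Section 3 that this signed number does not change under the allowed moves. Hence every diagram has at least two crossings. Moreover $K_0$ and $K_1$ always cross. If an arc from $l$ to $h$ missed the diagram, its lifts would cut the strip into pieces, $K_0$ would stay in one piece and $K_1=\tau K_0$ in the next one, and they could not cross. So the two minimal values are $2$ and $1$, and *one and the same diagram attains both*.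

Must this always happen? Is there always a diagram with the fewest crossings that also admits the cheapest arc from $l$ to $h$? The answer is no, and these notes prove it.

## 2. Knotoids, shortcuts, height, and the conjecture

**Definition (knotoid).** A *knotoid diagram* in $S^2$ is an immersion $K:[0,1]\to S^2$ in general position whose only singularities are finitely many transversal double points, called *crossings*, each with over/under data. The points $K(0)$ (the *leg* $l$) and $K(1)$ (the *head* $h$) are distinct and distinct from the crossings; the diagram is oriented from leg to head. A *knotoid* is an equivalence class of diagrams under isotopy of $S^2$ and Reidemeister moves R1, R2, R3 performed in disks that avoid the endpoints. It is forbidden to pull a strand over or under an endpoint.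

**Definition (crossing number, shortcut, height).** The crossing number $c(K)$ is the least number of crossings of a diagram of $K$; a diagram with $c(K)$ crossings is a *minimal diagram*. A *shortcut* for a diagram $D$ is an embedded arc in $S^2$ from the leg to the head whose interior meets $D$ transversally in finitely many points, none of them a crossing. The height of $D$ is the least number of interior intersection points of a shortcut with $D$. The height $h(K)$ is the least height of a diagram of $K$, and a diagram whose height equals $h(K)$ is a *minimal height diagram*. A knotoid of height $0$ is called *knot-type*.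

In Section 1 the crossing number is $2$, the height is $1$, and the line $u=0$ is a shortcut that attains the height.

For height $0$ there is a known result of Gügümcü–Kauffman: minimal diagrams of knot-type knotoids have zero height. The following conjecture is stated in "On Knotoids, Braidoids and Their Applications".

**Conjecture.** Minimal crossing number of knotoids in $S^2$ is admitted on minimal height diagrams. That is, every knotoid $K$ in $S^2$ has a diagram with exactly $c(K)$ crossings whose height is $h(K)$.

**Theorem.** For every integer $M\ge 15$ there is a knotoid $K=K_M$ in $S^2$ with: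

1. $h(K)=4M$;
2. $K$ has a diagram $D$ with $26M^2+32M+4$ crossings (and height $4M+1$);
3. every diagram of $K$ of height $4M$ has at least $28M^2+4M-4$ crossings (and one of them has $28M^2+30M+2$).

Since $(28M^2+4M-4)-(26M^2+32M+4)=2M^2-28M-8=2M(M-14)-8>0$ for $M\ge15$, no diagram of $K_M$ with $c(K_M)$ crossings has height $h(K_M)$. So the conjecture is false.

**Addendum.** Let $c_h(K)$ be the least crossing number among minimal height diagrams. Then $c_h(K_M)-c(K_M)\ge 2M^2-28M-8\to\infty$, $c_h(K_M)=28M^2+O(M)$, and $\liminf c_h(K_M)/c(K_M)\ge 14/13$.

For instance, $K_{15}$ has height $60$ and a diagram with $6334$ crossings (of height $61$), while every diagram of $K_{15}$ of height $60$ has at least $6356$ crossings.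

## 3. Lifts, signed counts, and what a short shortcut looks like

**The annulus and the thick strip.** The purpose here is to turn a knotoid into a periodic family of arcs. Remove small open discs around $l$ and $h$, each met by the diagram in a radius and by a shortcut under consideration in a disjoint radial arc. This leaves the annulus $A=(\mathbb R/\mathbb Z)\times[0,1]$, with $v=0$ the circle around $l$ and $v=1$ the circle around $h$. A diagram is now an arc from $v=0$ to $v=1$. Moving an endpoint along its circle is an isotopy of $S^2$. Conversely, an isotopy of $S^2$ can be composed with a family of diffeomorphisms that bring the moving endpoints back to $l,h$. The correction at the final time is an orientation preserving diffeomorphism of $S^2$ fixing $l$ and $h$, and every such diffeomorphism is isotopic to the identity rel $\{l,h\}$. So we may assume that isotopies fix $l,h$ and preserve the small discs.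

Let $\tilde V=\tilde A\times[-1,1]$, with *upper face* $z=1$, *lower face* $z=-1$, *$l$-wall* $v=0$ and *$h$-wall* $v=1$. A diagram lifts to arcs $K_j=\tau^jK_0$ ($j\in\mathbb Z$) from the $l$-wall to the $h$-wall. A Reidemeister move is realized inside $\text{disc}\times[-1,1]$, away from the walls, and an isotopy of $A$ acts as a product with the identity in $z$. Both are isotopies of $A\times[-1,1]$ that preserve faces and walls and carry vertical segments on the walls to vertical segments, and both lift. After composing with a power of $\tau$ we get the following.

> (3.1) Two diagrams of the same knotoid, with the label $0$ chosen suitably, give an orientation preserving $\tau$-equivariant homeomorphism of $\tilde V$ that preserves faces, walls and vertical wall segments and carries $K_j$ to $K_j$ for all $j$.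

**Definition (counts by index difference).** For $d\ge0$ let $c_d(D)$ be the number of crossings of $D$ that lift to crossings between $K_j$ and $K_{j+d}$ for some $j$. So $c(D)=\sum_{d\ge 0}c_d(D)$. For $d\ge1$ let $s_d$ be the sum of the signs of the crossings between $K_0$ and $K_d$.

For $d\ge1$ each crossing counted by $c_d(D)$ lifts to exactly one crossing between $K_0$ and $K_d$. An R1 move takes place in a disc, which lifts homeomorphically, so it involves only $d=0$. An R2 move creates or deletes two crossings with the same $d$ and opposite signs. R3 changes nothing. Hence $s_d$ is an invariant of $K$, and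
$$c_d(D)\ge|s_d|\qquad(d\ge1)\tag{3.2}$$
for every diagram. In Section 1 we have $s_1=2$ and $s_d=0$ for $d\ge2$.

**Lemma 1.** Let $s_N\ne0$, $N\ge1$. Every shortcut of every diagram meets it in at least $N$ interior points. If a shortcut meets it in exactly $N$ points, its lifts can be numbered $\sigma_k$ ($k\in\mathbb Z$), $\tau\sigma_k=\sigma_{k+1}$, so that:

* $K_j$ meets $\sigma_k$ iff $k-N\le j\le k-1$, and then exactly once;
* $K_j$ lies right of $\sigma_k$ iff $j\ge k$, and left of $\sigma_k$ iff $j\le k-N-1$.

Either all $K_j$ cross the $\sigma_k$ they meet from left to right (the *increasing* case), or all from right to left (the *decreasing* case).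

*Proof.* A shortcut is embedded, so its lifts are disjoint arcs across the strip. Number them in order along the strip, and let $\Sigma_k$ be the region between $\sigma_k$ and $\sigma_{k+1}$. As $K_0$ is connected, it visits consecutive regions $\Sigma_p,\dots,\Sigma_q$ and meets exactly $\sigma_{p+1},\dots,\sigma_q$. Then $K_N=\tau^NK_0$ visits $\Sigma_{p+N},\dots,\Sigma_{q+N}$. Since $s_N\neq0$, the arcs $K_0$ and $K_N$ cross, and no crossing lies on a $\sigma_k$. So they visit a common region, and $p+N\le q$. The number of points of the shortcut on the diagram is $\sum_i|K_0\cap\sigma_i|\ge q-p\ge N$.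

In case of equality each of $\sigma_{p+1},\dots,\sigma_q$ is met once and $q-p=N$. Renumber so that $p=0$. Then $K_j$ meets $\sigma_{j+1},\dots,\sigma_{j+N}$, once each, and visits $\Sigma_j,\dots,\Sigma_{j+N}$. This is the list in the lemma. Since $K_0$ crosses each of its separators once, it starts in one of the two extreme regions $\Sigma_0,\Sigma_N$ and ends in the other. All $K_j$ are translates of $K_0$, so they behave alike. $\square$

In Section 1 with $N=1$, the lines $u=k$ serve as $\sigma_k$, and $K_{k-1}$ is the only lift meeting $\sigma_k$; the example is increasing.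

## 4. Two bundles that trade places

Here is the mechanism on a toy scale. Two strands $e,e$ and two strands $o,o$ run to the right, and the $o$'s lie on a layer above the $e$'s. To pass from the vertical order $e\,e\,o\,o$ to $o\,o\,e\,e$ costs $4$ crossings. To pass from $e\,o\,o\,e$ to $o\,e\,e\,o$ costs only $2$. If the two families must alternately gather as parallel neighbors, the second route is half as expensive. We build a knotoid in which the cheap route is available but turns out to cost one unit of height.

### 4.1 The diagram $D'$

We describe a periodic diagram in $\tilde A$. At $u=i$ there are $4M$ strands, all oriented to the right, from bottom to top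
$$K_{i-2},K_{i-4},\dots,K_{i-4M},\qquad K_{i-1},K_{i-3},\dots,K_{i-4M+1}.$$
*Sheet* $i$ is the part $i\le u\le i+1$. Its *$x$-bundle* consists of the $2M+1$ strands $K_{i-2t}$, $0\le t\le2M$; we call $t$ the *position*, and it increases upwards. Its *$y$-bundle* consists of the $2M$ strands $K_{i-1-2s}$, $0\le s\le2M-1$, also ordered upwards. Write $A_1$ for positions $0,\dots,M-1$ and $A_2$ for positions $M,\dots,2M$ of the $x$-bundle. From left to right the sheet has these stages.

* **(Start)** $K_i$ starts on $v=0$ and makes a *hook*: it goes up under the strands in positions $1,\dots,M-1$, turns right, comes back down over them, and continues to the right at the bottom as position $0$.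
* **(X)** The $x$-bundle runs through the blackboard $(2M+1)$-parallel of a $3$-crossing positive long trefoil diagram.
* **(E1)** The $y$-bundle, so far on top, descends under $A_2$. Now the order is $A_1$, $y$-bundle, $A_2$; this place is the *eye* of sheet $i$.
* **(E2)** The $y$-bundle descends over $A_1$ to the bottom.
* **(Y)** As (X), again on the $x$-bundle.
* **(End)** $K_{i-4M}$ (position $2M$, now the topmost strand) makes a hook: down over positions $2M-1,\dots,M+1$, right, back up under them. Then it ends on $v=1$.

At $u=i+1$ the order is $K_{i-1},K_{i-3},\dots,K_{i-4M+1},K_i,K_{i-2},\dots,K_{i-4M+2}$, which is the prescribed order with $i$ replaced by $i+1$. So the pattern is periodic with $\tau K_j=K_{j+1}$. The quotient is a single arc; $K_0$ starts in sheet $0$ and ends in sheet $4M$. Let $K=K_M$ be this knotoid. The line $u=i$ meets $4M$ strands, so the height of $D'$ is at most $4M$. The parallel replaces each of the three trefoil crossings by $(2M+1)^2$ crossings, so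
$$c(D')=6(2M+1)^2+4(M-1)+2M(M+1)+2M^2=28M^2+30M+2.\tag{4.1}$$

### 4.2 The diagram $D$

Consider the slab between the eyes of sheets $i$ and $i+1$. Let $\mathcal E$ be the set of strands of the $x$-bundle of sheet $i$, and let $\mathcal O$ consist of the $y$-bundle of sheet $i$ together with $K_{i+1}$. The $y$-bundle of sheet $i+1$ is $\{K_{i-2s}\}$, that is, $\mathcal E$ without $K_{i-4M}$; the $x$-bundle of sheet $i+1$ is $\{K_{i+1-2t}\}=\mathcal O$. In the slab we see in turn: (E2), where $\mathcal O$ passes over $\mathcal E$; (Y) and (End), which involve only $\mathcal E$; (Start) and (X) of sheet $i+1$, which involve only $\mathcal O$; and (E1) of sheet $i+1$, where $\mathcal E$ passes under part of $\mathcal O$. *So $\mathcal O$ lies entirely above $\mathcal E$.*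

Hence the planar pictures of $\mathcal O$ and of $\mathcal E$ can be isotoped independently in the slab rectangle, rel its left and right sides and preserving its bottom and top sides. The only endpoints in the slab are the start of $K_{i+1}$ on the bottom side and the end of $K_{i-4M}$ on the top side. They stay on these sides while strands stay in the interior, so no strand passes an endpoint. Generically only R2 and R3 moves between the two layers occur. The slab is a fundamental domain of $\tau$, so we do this equivariantly in all slabs. Let $A_1',A_2'$ denote the parts $A_1,A_2$ of the $x$-bundle of sheet $i+1$ ($M$ and $M+1$ strands of $\mathcal O$). Redraw: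

* *Left third.* $\mathcal E$ runs straight, $A_1$ at the bottom and $A_2$ at the top. $\mathcal O$ stays in the middle and performs (Start) and (X) there; for this $K_{i+1}$ first comes up from $v=0$ over the $M$ strands of $A_1$.
* *Middle third.* The order $A_1,A_1',A_2',A_2$ becomes $A_1',A_1,A_2,A_2'$. This costs $M^2+(M+1)^2$ crossings.
* *Right third.* $\mathcal E$ performs (Y) and (End) in the middle; at the end $K_{i-4M}$ goes up to $v=1$ under the $M+1$ strands of $A_2'$.

This is a diagram $D$ of $K$. Crossings between $\mathcal O$ and $\mathcal E$ are exactly those of odd index difference; there are $M^2+(M+1)^2+M+(M+1)=2M^2+4M+2$. Those of even index difference come from (X), (Y) and the hooks; there are $6(2M+1)^2+4(M-1)=24M^2+28M+2$. So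
$$c(D)=26M^2+32M+4.\tag{4.2}$$
The eye line meets $M+2M+(M+1)=4M+1$ strands, so the height of $D$ is at most $4M+1$.

### 4.3 Even index differences and the height of $K$

The aim is a lower bound, valid for all diagrams, on crossings of even index difference. All crossings in parallels of a positive trefoil are positive. Each hook goes up under right-going strands and comes down over right-going strands (in the order down, up for the end hook), so by the computation in Section 1 all hook crossings are positive. Hence $s_d=c_d(D)$ for even $d>0$. In each trefoil stage every strand crosses itself $3$ times, and hook crossings are between different lifts, so $c_0(D)=2\cdot3(2M+1)=12M+6$. By (3.2), for every diagram $D''$ of $K$,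
$$\sum_{d>0\text{ even}}c_d(D'')\ \ge\ 6(2M+1)^2+4(M-1)-(12M+6)=24M^2+16M-4.\tag{4.3}$$

The lifts $K_0$ and $K_{4M}$ have only sheet $4M$ in common, with positions $2M$ and $0$, and neither is involved in the other's hook. In a trefoil stage two different strands of the parallel cross $2\cdot3=6$ times. So $s_{4M}=12\ne0$. Lemma 1 gives $h(K)\ge4M$, and $D'$ gives
$$h(K)=4M.\tag{4.4}$$

### 4.4 How far signed counts go

The first thing to try for odd index differences is the same bound (3.2). Let us compute it. In $D'$ the odd crossings are those of (E1) and (E2). In sheet $i$, the strands $x=K_{i-2t}$ and $y=K_{i-1-2s}$ cross once, with index difference $|2s+1-2t|$. If $t\le M-1$, then $y$ descends over $x$: sign $(0,-1)\times(1,0)=+1$. If $t\ge M$, then $y$ descends under $x$: sign $(1,0)\times(0,-1)=-1$. For $d=2r+1$ the relevant pairs have $s=t+r$ or $s=t-r-1$.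

If $0\le r\le M-1$, the pairs $s=t+r$ have $0\le t\le 2M-1-r$ and contribute $M-(M-r)=r$. The pairs $s=t-r-1$ have $r+1\le t\le2M$ and contribute $(M-1-r)-(M+1)=-r-2$. So $s_d=-2$. If $M\le r\le2M-1$, the first kind contributes $2M-r$ and the second $-(2M-r)$, so $s_d=0$. Altogether signed counts guarantee only $\sum_{d\text{ odd}}|s_d|=2M$ odd crossings.

This is where the approach stops, and no cleverer bound valid for *all* diagrams can help: $D$ itself has only $2M^2+4M+2$ odd crossings, while (4.2) and (4.3) show that to beat $D$ we need more than $2M^2+16M+8$. We need a bound on odd crossings that uses the hypothesis of height $4M$. That hypothesis gives, by Lemma 1, a vertical disc $\sigma_k\times[-1,1]$ which every lift crosses at most once. The following statement is the bound we shall extract from these discs.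

**Main Proposition.** Let $D''$ be a diagram of $K$ with a shortcut meeting it in exactly $4M$ points; number as in Lemma 1 with $N=4M$. Let $4\le k\le 2M-4$ be even, $\alpha=K_0$, $\beta=K_{-2M}$, $y=K_{k-1-2s}$ with $0\le s\le2M-1$. Then in the region $\Sigma_k$ between $\sigma_k$ and $\sigma_{k+1}$ the lift $y$ has at least two crossings with $\alpha\cup\beta$.

**Proof of the Theorem and the Addendum from the Main Proposition.** Let $D''$ have height $4M$. Apply $\tau^{-k}$: in the fundamental region $\Sigma_0$ each of the $2M$ lifts $K_{-1-2s}$ has at least $2$ crossings with $K_{-k}\cup K_{-k-2M}$, for each of the $M-3$ even $k\in[4,2M-4]$. The pairs $\{-k,-k-2M\}$ are disjoint for different $k$, because $k\in[4,2M-4]$ and $k+2M\in[2M+4,4M-4]$. So these crossings are all different, and their index differences are odd. Hence $\sum_{d\text{ odd}}c_d(D'')\ge 2M\cdot(M-3)\cdot2=4M(M-3)$, and with (4.3)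
$$c(D'')\ge24M^2+16M-4+4M^2-12M=28M^2+4M-4.$$
For $M\ge15$ this exceeds $c(D)$. So the height of $D$ is not $4M$; it is at least $h(K)=4M$ and at most $4M+1$, hence it is $4M+1$. The diagram $D'$ has height $4M$ and $28M^2+30M+2$ crossings. This proves the Theorem. Since $c_h(K_M)$ lies between $28M^2+4M-4$ and $28M^2+30M+2$ and $c(K_M)\le26M^2+32M+4$, the Addendum follows. $\square$

The rest of these notes proves the Main Proposition. The plan is: the discs $\sigma_k\times[-1,1]$ split the group of the complement of $\alpha\cup\beta$ as an amalgam; the diagram $D'$ computes the same group as another amalgam; comparing the two trees forces the discs to sit in one specific place in the group; and in that place one crossing is too few.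

## 5. The group of two lifts and vertical discs

### 5.1 Amalgams and trees

We recall what is needed about groups acting on trees.

If $\Gamma$ is an amalgam of groups $\Gamma_i$ over a common subgroup $H$, then the $\Gamma_i$ embed, $\Gamma_i\cap\Gamma_j=H$ for $i\ne j$, and a product $t_1\cdots t_n$ ($n\ge1$) of elements $t_\nu$ of factors, none in $H$ and neighboring ones in different factors, is not in $H$ (*normal forms*). In a free product $F_L*F_R$ a product of a nontrivial element of $F_L$ and one of $F_R$, in either order, is cyclically reduced of length $2$, hence not conjugate into a factor.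

A *star of groups* has a center group $U$ and leaf groups $C_1,C_2,\dots$, with $C_\nu$ glued to $U$ along a common subgroup $H_\nu$; its fundamental group is the iterated amalgam $(U*_{H_1}C_1)*_{H_2}C_2\cdots$. Its *Bass–Serre tree* has vertices the cosets $g[U]$, $g[C_\nu]$, and one edge for each coset $gH_\nu$, joining $g[U]$ to $g[C_\nu]$. The group acts without inversions; stabilizers of vertices and edges are the corresponding conjugates $gUg^{-1}$, $gC_\nu g^{-1}$, $gH_\nu g^{-1}$. For a single amalgam $L*_{U'}R$ there are two orbits of vertices and one orbit of edges. For example, in the tree of $\mathbb Z_2*\mathbb Z_3$ each edge joins a vertex of valence $2$ to one of valence $3$ and has trivial stabilizer. Conversely, a group that acts without inversions on a tree with quotient a single edge is the amalgam of the two vertex stabilizers of an edge over its edge stabilizer.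

In a tree, a path without backtracking is the unique geodesic between its ends, and a closed walk traverses every edge an even number of times, because each edge separates the tree. An automorphism without inversions is *elliptic* (it fixes a vertex; its fixed set is a subtree) or *hyperbolic* (it translates a unique line, its *axis*); anything commuting with a hyperbolic element preserves its axis. Finally, by Serre (*Trees*, I.6.5, Cor. 2 to Prop. 26), a group generated by finitely many elements $s_i$ such that all $s_i$ and all $s_is_j$ have fixed points has a fixed point.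

### 5.2 Classes of arcs

Fix $\alpha=K_0$, $\beta=K_{-2M}$, $S=\alpha\cup\beta$ and $G=\pi_1(\tilde V\setminus S)$ based on the upper face. The upper face is contractible, so any path with both ends on it defines an element of $G$. Paths are composed from left to right.

**Definition (direct meridians, classes).** The *direct* Wirtinger generator of an arc of the diagram of $S$ comes straight down from the upper face on the right-hand side of the arc, passes below it, and goes straight up on its left-hand side. For a right-going strand, "right-hand side" is the side of smaller $v$. For an arc $\omega$ disjoint from $S$ with ends on the walls, not vertically aligned with ends of $S$, let $[\omega]\in G$ be the loop obtained by joining the ends of $\omega$ vertically to the upper face. More generally we join the ends of a piece of $\omega$ vertically to the upper face if nothing of $S$ lies above these ends.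

In a diagram, an overcrossing of $\omega$ with $S$ can be lifted to the upper face, so $[\omega]$ is the product, along $\omega$, of (direct generator)$^{\pm1}$ over the undercrossings of $\omega$ with $S$. As an example take $S=K_0$ in Section 1. There $G=\mathbb Z=\langle m\rangle$, since $K_0$ has no self-crossing. The lift $K_1$ passes under $K_0$ once, from its right side to its left side, so $[K_1]=m$. The lift $K_{-1}$ passes once, from left to right in the plane, under the descending part of $K_0$, whose right-hand side is the side of smaller $u$; so $[K_{-1}]=m$. All other $[K_j]$ are $1$.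

By (3.1), the group $G$ and all $[K_j]$, $j\ne0,-2M$, do not depend on the diagram, up to an isomorphism that preserves classes of meridians and the element $\delta$ defined next. *This is what lets us compute in $D'$ and argue in $D''$.*

For $u$ not the position of an end of $S$, let $D_l(u)$, $D_h(u)$ be the vertical paths from the upper to the lower face on the $l$-wall and the $h$-wall. The lower face is contractible too, so products $DD'^{-1}$ of such paths are well defined elements of $G$, and $D_l(u)$ changes only when $u$ passes a start of $\alpha$ or $\beta$. As $S$ is compact, $D_l(-\infty)\simeq D_h(-\infty)$ and $D_l(+\infty)\simeq D_h(+\infty)$. Put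
$$\delta=D_l(+\infty)D_h(-\infty)^{-1}=D_l(+\infty)D_l(-\infty)^{-1},$$
a loop on the $l$-wall around the two starts. By the Wirtinger presentation $H_1(G)=\mathbb Z^2$; with meridians oriented as above, meridians of $\alpha$ and $\beta$ have classes $(1,0)$ and $(0,1)$, and $\delta=(1,1)$ (see also (6.1) below). All meridians of $\alpha$ oriented in this way are conjugate in $G$, and likewise for $\beta$.

### 5.3 Vertical discs

Let $D''$ be as in the Main Proposition and $P=P_\kappa=\sigma_\kappa\times[-1,1]$ with $1\le\kappa\le2M$. The aim is to show that $P$ splits $G$. By Lemma 1, $\alpha$ meets $\sigma_\kappa$ for $1\le\kappa\le4M$ and $\beta$ does for $1-2M\le\kappa\le2M$. So $P$ meets $\alpha$ and $\beta$ once each. Let $L_P,R_P,U_P\subset G$ be the images of $\pi_1$ of the left side of $P$, the right side of $P$, and $P$, each minus $S$.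

A simple closed curve in the twice punctured disc $P\setminus S$ that is not null-homotopic encloses one or both punctures. If one, its class in $H_1(G)$ is $\pm(1,0)$ or $\pm(0,1)$; if both, it is $\pm(1,1)$, since $\alpha$ and $\beta$ cross $P$ in the same direction. So it is nonzero in $H_1(G)$. The loop theorem says that if $\pi_1$ of a connected surface in the boundary of a $3$-manifold has a nontrivial kernel into $\pi_1$ of the manifold, then some simple closed curve, not null-homotopic in the surface, bounds a disc in the manifold. Such a curve would be zero in $H_1(G)$. Hence $\pi_1(P\setminus S)$ injects into both sides, and by van Kampen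
$$G=L_P*_{U_P}R_P,\qquad U_P\ \text{free of rank }2,\qquad L_P\cap R_P=U_P.\tag{5.1}$$

Next we identify $U_P$ up to ambiguity. The boundary loop of $P$ is $D_l(P)D_h(P)^{-1}$. In the increasing case the starts of $\alpha,\beta$ lie left of $P$ and the ends right, so the boundary loop is $D_l(+\infty)D_h(-\infty)^{-1}=\delta$. In the decreasing case it is $D_l(-\infty)D_h(+\infty)^{-1}=D_h(-\infty)D_l(+\infty)^{-1}=\delta^{-1}$. In a twice punctured disc the boundary loop is a product $x_1x_2$ of two loops, one around each puncture, which generate. In the increasing case $x_1x_2=\delta$; in the decreasing case $\delta=x_2^{-1}x_1^{-1}$. Comparing with $\delta=(1,1)$ in homology, we obtain in both cases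
$$U_P=\langle m_1,m_2\rangle,\quad m_1,m_2\text{ meridians of }\alpha,\beta\text{ oriented as above},\quad m_1m_2=\delta\ \text{or}\ m_2m_1=\delta.\tag{5.2}$$

An arc $\omega$ right (left) of $P$ satisfies $[\omega]\in R_P$ ($\in L_P$). If $P=P_k$ and $Q=P_{k+1}$, then $L_P\subset L_Q$ and $R_Q\subset R_P$.

The next lemma translates "at most one crossing" into algebra.

**Lemma 2.** Let $k$ and $y$ be as in the Main Proposition. In the increasing case, if $y$ has at most one crossing with $S$ in $\Sigma_k$, then $[y]\in L_PR_Q$, where $P=P_k$ and $Q=P_{k+1}$.

*Proof.* Since $k-4M\le k-1-2s\le k-1$ and $k+1-4M\le k-1-2s\le k$, Lemma 1 shows that $y$ crosses $P$ and $Q$ once each, first $P$. Cut $y$ at $P$ and $Q$ and join the cut points vertically to the upper face. The vertical lines through the cut points avoid $S$, because a shortcut contains no crossing. The outer parts lie in $L_P$ and $R_Q$. It suffices to show that the middle part lies in $U_PU_Q$.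

If $y$ has no undercrossing with $S$ in $\Sigma_k$, the middle part is trivial. If it has one undercrossing, then it has no overcrossing there, so the middle arc can be pushed vertically into the lower face. The lower face is simply connected, so there the arc is homotopic to the path along the bottom edge of $P$ to the $l$-wall, along the $l$-wall, and along the bottom edge of $Q$. So the middle loop equals
$$u\;D_l(P)D_l(Q)^{-1}\;u',$$
where $u\in U_P$ is the loop "down $P$ through the cut point, along the bottom edge of $P$, up the $l$-wall" and $u'\in U_Q$ is "down the $l$-wall, along the bottom edge of $Q$, up $Q$ through the cut point". In the increasing case $\alpha,\beta$ start in $\Sigma_0$ and $\Sigma_{-2M}$, and $k\ge4$. So no start lies on the $l$-wall between $P$ and $Q$, and $D_l(P)D_l(Q)^{-1}=1$. $\square$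

## 6. The same group read off from $D'$

### 6.1 Where $\alpha$ and $\beta$ run

In an even sheet $i\in[0,4M]$ the lift $\alpha=K_0$ is in the $x$-bundle at position $i/2$. In an even sheet $i\in[-2M,2M]$ the lift $\beta=K_{-2M}$ is in the $x$-bundle at position $M+i/2$. So:

* for even $i<0$: $\beta\in A_1$;
* for even $i\in[0,2M-2]$: $\alpha\in A_1$, $\beta\in A_2$;
* for $i=2M$: both are in $A_2$;
* for even $i>2M$: $\alpha\in A_2$.

No hook of $\alpha$ or $\beta$ involves the other: at $\alpha$'s start $\beta$ has position $M$; at $\beta$'s end $\alpha$ has position $M$; at $\beta$'s start and at $\alpha$'s end the other is absent. In odd sheets both are in the $y$-bundle and cross only odd lifts. So the diagram of $S$ alone looks as follows. $\beta$ runs alone through $2M$ local trefoils (sheets $-2M,\dots,-2$, two in each even sheet). Then $\alpha$ starts below it, and the pair runs as a $2$-parallel, $\alpha$ below $\beta$, through the $2M+2$ trefoils of sheets $0,\dots,2M$. Then $\beta$ ends, on top, and $\alpha$ runs alone through $2M$ trefoils (sheets $2M+2,\dots,4M$). There are no other crossings of $S$.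

### 6.2 Levels of $D'$

For even $j$ with $0\le j\le2M$ let $g_j$ be a vertical disc $\{u\}\times[0,1]\times[-1,1]$ just before (X) of sheet $j$ (so after (Start)), and $\varepsilon_j$ the vertical disc at the eye of sheet $j$. Let $g_*=g_{2M+2}$ be a vertical disc after (Y) and before (End) of sheet $2M$. For such a disc $g$ let $U_g=\langle a_g,b_g\rangle\subset G$ be the image of $\pi_1(g\setminus S)$, with $a_g,b_g$ the direct meridians of $\alpha,\beta$. Both starts lie left of $g$ and both ends right of it, so the boundary loop $D_l(u)D_h(u)^{-1}$ is $\delta$. As $\alpha$ has smaller $v$, going down at $v=0$, along the bottom and up at $v=1$ is first around $\alpha$, then around $\beta$: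
$$\delta=a_gb_g\quad\text{for all these }g.\tag{6.1}$$
Between consecutive trefoil stages $\alpha$ and $\beta$ do not cross each other, so direct meridians do not change there and any vertical disc there may be used. Put $U=U_{g_0}$, $a=a_{g_0}$, $b=b_{g_0}$, $a_*=a_{g_*}$.

### 6.3 A trefoil stage of the pair

The aim is to see how a level changes when the pair passes a trefoil. Consider (X) of an even sheet $j\in[0,2M]$ and the box $\mathcal B$ between $g=g_j$ and $\varepsilon=\varepsilon_j$. Let $\mathcal N\subset\mathcal B$ be a tube around the flat band spanned by $\alpha$ and $\beta$: $\mathcal N\cong E\times[0,1]$ with $E$ a disc, $S\cap\mathcal N=\{p_\alpha,p_\beta\}\times[0,1]$ (blackboard product structure), $E\times0\subset g$, $E\times1\subset\varepsilon$. Then $\mathcal B\setminus\mathcal N$ is a trefoil exterior; let $B_{X_j}$ be its group. The annuli $g\setminus E$ and $\varepsilon\setminus E$ carry $\langle\delta\rangle$, and $\delta$ is a meridian of the trefoil. The space $(E\setminus S)\times[0,1]$ deformation retracts onto $(E\setminus S)\times0\,\cup\,\partial E\times[0,1]$. So, up to homotopy, $\mathcal B\setminus S$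 is the trefoil exterior with $E\setminus S$ glued along $\partial E\times0$, and van Kampen gives
$$\pi_1(\mathcal B\setminus S)=U_g*_{\langle\delta\rangle}B_{X_j}.\tag{6.2}$$

For $e\in\partial E$ let $X_j\in B_{X_j}$ be the class of $\{e\}\times[0,1]$ with its ends joined to the upper face by paths in $g\setminus E$ and $\varepsilon\setminus E$ that do not pass below $E$. Moving $e$ over the top of the tube, from its low-$v$ side to its high-$v$ side, does not change this class, since (path in $\partial E$ over the top)$\cdot$(way up) is homotopic to (way up) in both annuli. A strand that is blackboard parallel to the pair, below or above the pair and outside the band, is joined to some $\{e\}\times[0,1]$ by a flat collar disjoint from $S$. So *its* class, with ends joined vertically upwards, is $X_j$ too.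

Now take $e$ on top of the tube above $p_\alpha$. The direct meridian is (down to $e$)$\cdot$(loop in $E\setminus S$)$\cdot$(up), and the product structure carries the loop at $E\times0$ to the loop at $E\times1$ along $\{e\}\times[0,1]$. So $a_g=X_ja_\varepsilon X_j^{-1}$. The same holds for $b$, and for the second trefoil (Y), with a trefoil group $B_{Y_j}$ and an element $Y_j\in B_{Y_j}$. Together:
$$\begin{aligned}a_{\varepsilon_j}&=X_j^{-1}a_{g_j}X_j,& b_{\varepsilon_j}&=X_j^{-1}b_{g_j}X_j,\\ a_{g_{j+2}}&=Y_j^{-1}a_{\varepsilon_j}Y_j,& b_{g_{j+2}}&=Y_j^{-1}b_{\varepsilon_j}Y_j,\end{aligned}\qquad X_j\delta=\delta X_j,\ \ Y_j\delta=\delta Y_j.\tag{6.3}$$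
The last two equations follow from (6.1).

We need three facts about a trefoil group $B=\langle p,q\mid p^2=q^3\rangle$ with meridian $\delta$.

* **(B1)** $\zeta=p^2$ is central, $\zeta\ne1$ and $\zeta\notin\langle\delta\rangle$. It is a nontrivial element of the amalgamated subgroup. In $B/\langle\zeta\rangle=\mathbb Z_2*\mathbb Z_3$ the image of $\delta$ has infinite order: otherwise it is conjugate into a factor, and then its normal closure is not everything, although $\delta$ normally generates $B$. So $\zeta=\delta^m$ would force $m=0$ and $\zeta=1$.
* **(B2)** $B'$ is free of rank $2$, because the trefoil is fibred of genus $1$. So $B''$ is not cyclic.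
* **(B3)** $X_j,Y_j\notin\langle\delta\rangle$. The loop $X_j$ can be drawn on the boundary torus of $\mathcal B\setminus\mathcal N$, where it meets the meridian once. So $X_j$ and $\delta$ generate the peripheral subgroup, which is $\mathbb Z^2$ since the trefoil is knotted. The same holds for $Y_j$.

**A toy case.** Suppose the pair passed a single trefoil. The group would be $U*_{\langle\delta\rangle}B$ with $U=\langle a,b\rangle$ free and $\delta=ab$. The levels before and after the trefoil are $U$ and $X^{-1}UX$. They are different: $U$ is the whole stabilizer of its vertex in the Bass–Serre tree and fixes no other vertex (it is not cyclic, edge stabilizers are), and $X\notin U$ because $B\cap U=\langle\delta\rangle\not\ni X$. Both contain $\delta$. This is the situation we shall exploit: many different free groups $U_g$, all sharing the element $\delta$.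

### 6.4 Single strands

Where only $\beta$ (or only $\alpha$) is present, its direct meridian between trefoils is the boundary loop $D_l(u)D_h(u)^{-1}$, so it is the same before and after each trefoil. The start of $\alpha$ does not cross $\beta$, so this meridian is $b$ for all $\beta$-trefoils before $g_0$. Similarly it is $a_*$ for all $\alpha$-trefoils after $g_*$. Gluing slabs along once punctured discs amalgamates their groups over the meridian. Let $C_p$ be the amalgam over $\langle b\rangle$ of the $2M$ trefoil groups of $\beta$ alone, and $C_f$ the amalgam over $\langle a_*\rangle$ of the $2M$ trefoil groups of $\alpha$ alone. The slab containing the start of $\alpha$ has free group $\langle a,b\rangle=U$, glued along $\langle b\rangle$. So the part of $\tilde V\setminus S$ left of $g_0$ has group $\langle a\rangle*C_p=U*_{\langle b\rangle}C_p$. Likewise the part right of $g_*$ has group $U_{g_*}*_{\langle a_*\rangle}C_f$.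

As in Section 6.3, a strand parallel to the single strand through one trefoil has a class in that trefoil group that commutes with the meridian and is not a power of it. By normal forms, the product of these $2M$ classes, times any power of the meridian, is not a power of the meridian.

### 6.5 The star of groups

Glue the pieces from left to right. If $\Gamma\supset U_g$ is the group so far, gluing a slab with group $U_g*_{\langle\delta\rangle}B$ along $g\setminus S$ gives $\Gamma*_{\langle\delta\rangle}B$. Here the free group $\pi_1(g\setminus S)$ does inject into $\Gamma$: for $g=g_0$ its image is $U\subset U*_{\langle b\rangle}C_p$, free on $a,b$, and by (6.3) the next images are conjugates of $U$ in $\Gamma$. Gluing finally the part right of $g_*$ gives an amalgam with $C_f$ over $\langle a_*\rangle$. Put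
$$W_j=X_jY_jX_{j+2}Y_{j+2}\cdots X_{2M}Y_{2M},\qquad W=W_0,\qquad W_j'=X_0Y_0\cdots X_jY_j .$$
By (6.3), $a_*=W^{-1}aW$. Conjugating the last leaf by $W$, put $C_f^W=WC_fW^{-1}\ni a$. Let $C$ be the amalgam over $\langle\delta\rangle$ of all $B_{X_j},B_{Y_j}$, $0\le j\le2M$ even. Then
$$G\ \text{is the fundamental group of the star with center }U\text{ and leaves }C,\ C_p,\ C_f^W\text{ along }\langle\delta\rangle,\langle b\rangle,\langle a\rangle.\tag{6.4}$$
All three edge groups are infinite cyclic. The images of $C,C_p,C_f^W$ in $H_1(G)$ are $\langle(1,1)\rangle,\langle(0,1)\rangle,\langle(1,0)\rangle$.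

### 6.6 Classes of the other lifts

We now read off $[K_j]$ from $D'$. The signs $\pm$ are irrelevant.

**(E+)** *For even $j$ with $2\le j\le2M-2$:*
$$[K_j]=a_{g_j}^{\pm1}W_j\,\varphi,\qquad\varphi\in C_f\ \text{commutes with }a_*,\quad\varphi\notin\langle a_*\rangle.$$
The start hook of $K_j$ in sheet $j$ contains $\alpha$ (position $j/2\in[1,M-1]$) but not $\beta$ (position $M+j/2$); it passes under $\alpha$ once, which gives $a_{g_j}^{\pm1}$. Then $K_j$ runs parallel to the pair through $X_j,Y_j,\dots,X_{2M},Y_{2M}$, below the pair (position $(i-j)/2<i/2$), which gives $W_j$. The end hook of $\beta$ in sheet $2M$ does not contain it (position $M-j/2<M$). Then it runs parallel to $\alpha$ alone through the $2M$ remaining trefoils of $\alpha$. In sheet $4M$ the end hook of $\alpha$ contains it (position $2M-j/2\in[M+1,2M-1]$): $\alpha$ goes down over it and back up under it, so $K_j$ undercrosses $\alpha$ once, which gives $a_*^{\pm1}$. In odd sheets $K_j$ is in the $y$-bundle and meets only odd lifts, and its own end hook comes later, in sheet $j+4M$. Section 6.4 gives the properties of $\varphi$.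

**(E−)** *For even $j$ with $2\le j\le 2M-2$* (so $K_{j-4M}$ ends in sheet $j$):
$$[K_{j-4M}]=\psi\,W_j'\,b_{g_{j+2}}^{\pm1},\qquad\psi\in C_p\ \text{commutes with }b,\quad\psi\notin\langle b\rangle.$$
This lift starts before $\beta$. The start hook of $\beta$ in sheet $-2M$ contains it (position $M-j/2\in[1,M-1]$) and comes down over it, giving $b^{\pm1}$. Then it runs parallel to $\beta$ alone through $2M$ trefoils. The start hook of $\alpha$ does not contain it (position $2M-j/2\ge M+1$). Then it runs parallel to the pair, above it (position $2M+(i-j)/2>M+i/2$), through $X_0,Y_0,\dots,X_j,Y_j$. Its own end hook in sheet $j$ contains $\beta$ (position $M+j/2\in[M+1,2M-1]$) but not $\alpha$ (position $j/2$), and it undercrosses $\beta$ once.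

**(O)** *For odd $m$:* $K_m$ is in the $y$-bundle in the even sheets $i$ with $m<i<m+4M$ and in the $x$-bundle in the odd sheets of its life. Hooks involve only lifts of equal parity, so only (E1) and (E2) matter.

In an even sheet $i$, $K_m$ descends under $A_2$ (between the two trefoils) and over $A_1$. By Section 6.1 it contributes nothing if $i<0$; $b_{\varepsilon_i}^{\eta}$ if $0\le i\le2M-2$; $\delta^{\pm1}$ if $i=2M$, since it passes under both $\alpha$ and $\beta$, from one side of the pair to the other; $a_*^{\pm1}$ if $2M<i\le4M$; nothing afterwards. Here $\eta\in\{1,-1\}$ is fixed.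

In an odd sheet $i$, $\alpha$ and $\beta$ are in the $y$-bundle if alive, and $K_m$ undercrosses them iff it is in $A_1$. Then it contributes $b^{\pm1}$ ($i<0$, $\beta$ alive), $\delta^{\pm1}$ ($0<i<2M$, it passes under both), $a_*^{\pm1}$ ($i>2M$, $\alpha$ alive).

So $[K_m]$ is, in this order: a power of $b$; then the factors $b_{\varepsilon_i}^\eta$, one for each even $i\in[0,2M-2]$ with $m<i<m+4M$, in increasing order, interspersed with powers of $\delta$; then a power of $a_*$. The power of $b$ is trivial if $m>0$; the power of $a_*$ is trivial if $m+4M<2M$.

## 7. Levels as vertices of one tree and edges of another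

### 7.1 The tree of the star

Let $\mathcal T$ be the Bass–Serre tree of the star (6.4). We write $C$ also for the vertex $[C]$, and so on. Call the vertices $g[U]$ *$U$-vertices*; every edge joins a $U$-vertex to a vertex $g[C]$, $g[C_p]$ or $g[C_f^W]$.

**Definition (level).** A *level* is a conjugate of $U$ in $G$.

Edge stabilizers are cyclic and $U$ is not, so $U$ fixes exactly one vertex. Thus $U$-vertices correspond bijectively to levels, and $U$ is self-normalizing, because its normalizer fixes $[U]$. By (6.3) all $U_g$ of Section 6.2 are levels; for example $U_{\varepsilon_0}=X_0^{-1}UX_0$.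

We have $C\cap U=\langle\delta\rangle$. More generally $C\cap gUg^{-1}$ is contained in the stabilizer of the first edge of the path from $C$ to $g[U]$, that is, in some $c\langle\delta\rangle c^{-1}$ with $c\in C$; in particular it is cyclic. Let $Z=C_C(\delta)$ be the centralizer of $\delta$ in $C$. Then $X_j,Y_j\in Z$ and $Z\cap U=\langle\delta\rangle$.

**Lemma 3.** (i) The levels containing $\delta$ are exactly $zUz^{-1}$, $z\in Z$; they are adjacent to the vertex $C$ in $\mathcal T$. (ii) The levels containing $a$ are all adjacent to the vertex $C_f^W$; those containing $b$ to $C_p$. Conjugates of these statements hold as well.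

*Proof.* (i) Let $\delta$ fix a $U$-vertex $g[U]\ne[U]$, hence the path from $[U]$ to it. The first edge has stabilizer $x\langle s\rangle x^{-1}$ with $x\in U$, $s\in\{\delta,a,b\}$. From $\delta=xs^nx^{-1}$ and homology, $s=\delta$ and $n=1$. So $x$ centralizes $\delta=ab$, a primitive element of the free group $U$; hence $x\in\langle\delta\rangle$, and the next vertex is $xC=C$. The vertex after it is $c[U]$ with $c\in C$, and $\delta$ fixes the edge between, so $\delta\in c\langle\delta\rangle c^{-1}$; by homology $\delta=c\delta c^{-1}$, that is, $c\in Z$. The same argument at $c[U]$, conjugated by $c\in Z$, shows that the only edge there fixed by $\delta$ leads back to $C$. So the path ends: $g[U]=c[U]$. Conversely $zUz^{-1}\ni z\delta z^{-1}=\delta$, and $z[U]$ is adjacent to $zC=C$. (ii) is the same argument with the primitive elements $a$ and $b$. $\square$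

For a level $V=zUz^{-1}$ with $z\in Z$ we get $V\cap C=z(U\cap C)z^{-1}=\langle\delta\rangle$. We shall use this often.

**Lemma 4.** $U_P$ is a level containing $\delta$.

*Proof.* The purpose is to show that the geometric disc $P$ is algebraically a conjugate of a disc of $D'$. By (5.2), $m_1,m_2$ are conjugate to $a,b$, hence elliptic on $\mathcal T$. So are $m_1m_2$ and its conjugate $m_2m_1$, one of which is $\delta$. By Serre's criterion (Section 5.1; squares of elliptic elements are elliptic) $U_P=\langle m_1,m_2\rangle$ fixes a vertex. It maps onto $H_1(G)=\mathbb Z^2$, while $C,C_p,C_f^W$ have cyclic image. So $U_P\subset gUg^{-1}$ for some $g$.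

*Claim: an element $u\in U$ conjugate in $G$ to $a$ is conjugate to $a$ in $U$; likewise for $b$ and $\delta$.* Let $u=hah^{-1}$. If $h\in U$ we are done. Otherwise $u$ fixes $[U]$ and $h[U]\ne[U]$, hence an edge at $[U]$, so $u=xs^nx^{-1}$ with $x\in U$, $s\in\{\delta,a,b\}$. By homology $s=a$, $n=1$. The other cases are the same.

So $m_1'=g^{-1}m_1g$ and $m_2'=g^{-1}m_2g$ are conjugate in $U$ to $a$ and $b$, and $m_1'm_2'$, which is conjugate in $U$ to $m_2'm_1'$, is conjugate in $U$ to $\delta=ab$. After a common conjugation in $U$ we have $m_1'=a$, $m_2'=wbw^{-1}$. Conjugating further by powers of $a$ and changing $w$ on the right by powers of $b$, we may assume that the reduced word $w$ is empty or starts with $b^{\pm1}$ and ends with $a^{\pm1}$. Then $a\,w\,b\,w^{-1}$ is cyclically reduced of length $2+2|w|$ and conjugate to $ab$, so $w=1$. Hence $\langle m_1',m_2'\rangle=U$ and $U_P=gUg^{-1}$. It contains $\delta$ by (5.2). $\square$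

### 7.2 The tree of a disc

Let $T_P$ be the Bass–Serre tree of $G=L_P*_{U_P}R_P$. Let $e$ be the edge with stabilizer $U_P$ and $v_L,v_R$ its endpoints, with stabilizers $L_P,R_P$. Each edge $f$ has an $L$-type endpoint $L(f)$ and an $R$-type endpoint $R(f)$, and $G$ preserves types. The stabilizers of edges of $T_P$ are the conjugates of $U_P$. By Lemma 4 and self-normalization, *edges of $T_P$ correspond $G$-equivariantly and bijectively, via stabilizers, to levels, that is, to $U$-vertices of $\mathcal T$.* We identify them. This dictionary between edges of one tree and vertices of the other is the main tool.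

Let $\Phi=\mathrm{Fix}_{T_P}(\delta)$, a subtree containing $e$. Write $U_P=z_0Uz_0^{-1}$ with $z_0\in Z$. By Lemma 3 the edges of $\Phi$ are the edges $ze$, $z\in Z$, and as $U$-vertices they are all adjacent to $C$. The stabilizer of $e$ in $Z$ is $Z\cap z_0Uz_0^{-1}=z_0(Z\cap U)z_0^{-1}=\langle\delta\rangle$. As $\delta$ is central in $Z$ and acts trivially on $\Phi$, the group
$$F:=Z/\langle\delta\rangle$$
acts on the tree $\Phi$, simply transitively on edges and preserving types. Hence
$$F=F_L*F_R,\qquad F_L=\mathrm{Stab}_F(v_L),\quad F_R=\mathrm{Stab}_F(v_R),\quad F_L\cap F_R=1,\tag{7.1}$$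
and the stabilizers in $F$ of vertices of $\Phi$ are the conjugates of $F_L$ and $F_R$. Note that $F$ itself does not depend on $P$, but the splitting does.

For a level $V\ni\delta$ let $e_V=w_Ve$ be its edge, with $w_V\in F$; for $V=U_g$ write $e_g,w_g$. By (6.3),
$$w_{\varepsilon_j}=X_j^{-1}w_{g_j},\qquad w_{g_{j+2}}=Y_j^{-1}w_{\varepsilon_j}.\tag{7.2}$$
If $w_V\in F_R$, then $R(e_V)=v_R$ and $V\subset R_P$; if $w_V\in F_L$, then $L(e_V)=v_L$ and $V\subset L_P$.

**(N)** By (B3) and normal forms in $C$, every nonempty product of consecutive letters of $X_0Y_0X_2Y_2\cdots X_{2M}Y_{2M}$ is nontrivial in $F$. So by (7.2) the levels $g_0,\varepsilon_0,g_2,\varepsilon_2,\dots,\varepsilon_{2M},g_*$ are pairwise distinct.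

## 8. Closed walks and level words

The following lemma is the engine of the proof. It says that a walk in $T_P$ that follows a geodesic of $\mathcal T$ cannot return without having stood still all the time.

**Lemma 5 (path lemma).** Let $c_0,f_1,c_1,\dots,f_n,c_n$ ($n\ge1$) be a geodesic in $\mathcal T$, with $f_i$ $U$-vertices and $c_i$ not. Let $\Phi_i\subset T_P$ ($0\le i\le n$) be subtrees all of whose edges (as $U$-vertices) are adjacent to $c_i$. (If $c_0=C$, $\Phi_0$ may be the tree $\Phi$ above.) Let $f_i$ be an edge of $\Phi_{i-1}$ and of $\Phi_i$ ($1\le i\le n$), $f_0$ an edge of $\Phi_0$, $f_{n+1}$ an edge of $\Phi_n$. Let $*\in\{L,R\}$. If $*(f_0)=*(f_{n+1})$, then $*(f_0)=*(f_1)=\dots=*(f_{n+1})$.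

*Proof.* An edge common to $\Phi_i$ and $\Phi_j$, $i<j$, is adjacent in $\mathcal T$ to both $c_i$ and $c_j$. These are at distance $2(j-i)$; so $j=i+1$ and the edge is $f_{i+1}$. Let $\gamma_i$ be the geodesic in $\Phi_i$ from $*(f_i)$ to $*(f_{i+1})$, $0\le i\le n$. The walk $\gamma_0\gamma_1\cdots\gamma_n$ is closed, so it traverses every edge an even number of times. Suppose some $\gamma_i$ is nontrivial, let $\gamma_i$ be the first such, and let $\mathsf a$ be its first edge. The $*$-type endpoint of $\mathsf a$ is $*(f_i)$. As $\gamma_i$ traverses $\mathsf a$ exactly once, some $\gamma_j$ with $j>i$ traverses it, whence $\mathsf a=f_{i+1}$. Then $*(f_{i+1})=*(f_i)$, so $\gamma_i$ is trivial, a contradiction. $\square$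

**Corollary 6 (level words).** Let $g=t_1\cdots t_n$, $n\ge1$, $t_i\in V_i\setminus\langle\delta\rangle$, with $V_i$ levels containing $\delta$ and $V_i\ne V_{i+1}$. If $g\in R_P$, then $w_{V_i}\in F_R$ for all $i$; if $g\in L_P$, then $w_{V_i}\in F_L$ for all $i$.

*Proof.* Put $g_i=t_1\cdots t_i$, $g_0=1$, and
$$c_i=g_iC,\qquad f_i=g_{i-1}e_{V_i}=g_ie_{V_i}\ (1\le i\le n),\qquad \Phi_i=g_i\Phi,\qquad f_0=e,\quad f_{n+1}=ge.$$
Since $V_i\cap C=\langle\delta\rangle$, we have $t_i\notin C$ and $c_{i-1}\ne c_i$. Since $V_i\ne V_{i+1}$, we have $f_i=g_ie_{V_i}\ne g_ie_{V_{i+1}}=f_{i+1}$ for $1\le i<n$. So $c_0,f_1,\dots,f_n,c_n$ has no backtracking; it is a geodesic, and Lemma 5 is applicable. If $g\in R_P$, then $R(f_{n+1})=gv_R=v_R=R(f_0)$, so $R(f_i)=v_R$ for all $i$. Now induct: if $g_{i-1}\in R_P$, then $g_{i-1}w_{V_i}v_R=R(f_i)=v_R$ gives $w_{V_i}v_R=v_R$. Hence $w_{V_i}\in F_R$, so $t_i\in V_i\subset R_P$ and $g_i\in R_P$. The proof for $L$ is the same. $\square$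

**Lemma 7.** Let $t\in V\setminus\langle\delta\rangle$ with $V$ a level containing $\delta$, and let $t\in L_PR_P$. Then $w_V\in F_L\cup F_R$.

*Proof.* Let $f=e_V$, so $tf=f$. Edges common to $\Phi$ and $t\Phi$ are adjacent to $C$ and to $tC\ne C$; there is at most one such edge, and $f$ is one. The intersection of two subtrees is a subtree, so $\Phi\cap t\Phi$ is the closed edge $f$. Write $t=\lambda\rho$ with $\lambda\in L_P$, $\rho\in R_P$. The edge $\lambda e$ joins $\lambda v_L=v_L\in\Phi$ to $\lambda v_R=t\rho^{-1}v_R=tv_R\in t\Phi$. So it lies in the tree $\Phi\cup t\Phi$. If it lies in $\Phi$, then $tv_R\in\Phi\cap t\Phi$, so $tv_R=R(f)=R(tf)=tR(f)$, hence $v_R=R(f)$ and $w_V\in F_R$. If it lies in $t\Phi$, then $v_L\in\Phi\cap t\Phi$, so $v_L=L(f)$ and $w_V\in F_L$. $\square$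

**Lemma 8.** Each trefoil group $B\in\{B_{X_j},B_{Y_j}\}$ fixes a vertex of $\Phi$. Hence $X_j,Y_j\in F$ are conjugate into $F_L$ or $F_R$.

*Proof.* Let $\zeta\in B$ be as in (B1). If $\zeta$ were hyperbolic on $T_P$, then $B$ would preserve its axis. The automorphism group of a line is metabelian, so $B''$ would fix an edge. Then $B''\subset C\cap gUg^{-1}$ for some $g$ would be cyclic, contradicting (B2). So $\zeta$ fixes a vertex.

If $\zeta$ fixed an edge, then $\zeta\in C\cap gUg^{-1}$ for some $g$, so $\zeta=c\delta^mc^{-1}$ with $c\in C$. Let $r:C\to B$ be the identity on $B$ and the abelianization onto $\langle\delta\rangle$ on the other trefoil factors; it is well defined, since all these maps are the identity on $\langle\delta\rangle$. Then $\zeta=r(c)\delta^mr(c)^{-1}$, and since $\zeta$ is central in $B$, $\zeta=\delta^m$, contradicting (B1). So $\zeta$ fixes exactly one vertex. This vertex is fixed by $B$, which commutes with $\zeta$. As $\delta\in B$, it lies in $\Phi$. $\square$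

## 9. Where the discs sit

Let $4\le k\le2M-4$ be even, $\kappa\in\{k,k+1\}$ and $P=P_\kappa$. By Lemma 1 with $N=4M$, $K_j$ is right of $P$ for $j\ge\kappa$ and left of $P$ for $j\le\kappa-4M-1$.

**Lemma 9.** For $P=P_\kappa$, in the increasing and in the decreasing case:

1. $w_{g_j}\in F_R$ for even $j$ with $\kappa\le j\le2M-2$; also $w_{g_*}\in F_R$.
2. $w_{g_{j+2}}\in F_L$ for even $j$ with $2\le j\le\kappa-1$; also $w_{g_0}\in F_L$.
3. $w_{\varepsilon_i}\in F_R$ for even $i$ with $k+2\le i\le2M-2$.
4. $w_{\varepsilon_i}\in F_L$ for even $i$ with $0\le i\le k-2$.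

*Proof.* **Part 1** uses that $K_j$ lies right of $P$. By (E+), $[K_j]=a_{g_j}^{\pm1}W_j\varphi\in R_P$. Write it as
$$[K_j]=tW_j,\qquad t=a_{g_j}^{\pm1}\,W_j\varphi W_j^{-1}.$$
By (6.3), $a_*=W_j^{-1}a_{g_j}W_j$ and $U_{g_*}=W_j^{-1}U_{g_j}W_j$; for $j=0$ this reads $U_{g_*}=W^{-1}UW$. Let $c'=W_jW^{-1}[C_f^W]$, a vertex with stabilizer $W_jC_fW_j^{-1}$. It is adjacent to the level $W_jW^{-1}U(W_jW^{-1})^{-1}=W_jU_{g_*}W_j^{-1}=U_{g_j}$. Then $t$ commutes with $a_{g_j}$, because $\varphi$ commutes with $a_*$; and $t$ fixes $c'$, because $a_{g_j}=W_ja_*W_j^{-1}$. Moreover $t\notin U_{g_j}$: otherwise $\varphi\in C_f\cap U_{g_*}=W^{-1}(C_f^W\cap U)W=\langle a_*\rangle$, contrary to (E+).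

So $C,\ e_{g_j},\ c',\ te_{g_j},\ tC$ is a path in $\mathcal T$ with $te_{g_j}\neq e_{g_j}$ and $c'\ne C,tC$ (these vertices are in different orbits); it has no backtracking and is a geodesic. Apply Lemma 5 with $*=R$ to it, with the subtrees $\Phi$, $\mathrm{Fix}_{T_P}(a_{g_j})$, $t\Phi$. The edges of the second subtree are the levels containing $a_{g_j}=W_jW^{-1}a(W_jW^{-1})^{-1}$, which are adjacent to $c'$ by Lemma 3(ii) conjugated by $W_jW^{-1}$; it contains $e_{g_j}$ and, since $t$ commutes with $a_{g_j}$, also $te_{g_j}$. Take $f_0=e$ and $f_3=tW_je\in t\Phi$. As $tW_j\in R_P$, we have $R(f_0)=R(f_3)=v_R$. So $R(e_{g_j})=v_R$ and $R(te_{g_j})=v_R$. The first gives $w_{g_j}\in F_R$. Then the second reads $tv_R=v_R$, so $t\in R_P$ and $W_j\in R_P$, that is, $W_j\in F_R$. Finally $w_{g_*}=W_j^{-1}w_{g_j}\in F_R$. An admissible $j$ exists, for example $j=k+2$.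

**Part 2** uses that $K_{j-4M}$ lies left of $P$, as $j\le\kappa-1$; note $j\le k\le2M-4$. By (E−),
$$[K_{j-4M}]^{-1}=tW_j'^{-1}\in L_P,\qquad t=b_{g_{j+2}}^{\mp1}\,W_j'^{-1}\psi^{-1}W_j'.$$
By (6.3), $b_{g_{j+2}}=W_j'^{-1}bW_j'$ and $U_{g_{j+2}}=W_j'^{-1}UW_j'$. Let $c''=W_j'^{-1}[C_p]$, adjacent to the level $U_{g_{j+2}}$. Then $t$ commutes with $b_{g_{j+2}}$ and fixes $c''$, and $t\notin U_{g_{j+2}}$: otherwise $\psi\in C_p\cap U=\langle b\rangle$. As before, $C,\ e_{g_{j+2}},\ c'',\ te_{g_{j+2}},\ tC$ is a geodesic. Apply Lemma 5 with $*=L$, the subtrees $\Phi$, $\mathrm{Fix}_{T_P}(b_{g_{j+2}})$ (its edges are adjacent to $c''$ by Lemma 3(ii) conjugated by $W_j'^{-1}$), $t\Phi$, and $f_0=e$, $f_3=tW_j'^{-1}e$. As $tW_j'^{-1}\in L_P$, $L(f_0)=L(f_3)=v_L$. So $w_{g_{j+2}}\in F_L$ and $tv_L=v_L$. Hence $W_j'\in F_L$ and, by (7.2), $w_{g_0}=W_j'w_{g_{j+2}}\in F_L$. The value $j=k-2$ is admissible.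

**Part 3** uses $K_{k+1}$, which is right of $P$. By (O) with $m=k+1>0$, absorbing powers of $\delta$ into neighboring factors, $[K_{k+1}]$ is a product of factors $t_i\in U_{\varepsilon_i}$, $i=k+2,k+4,\dots,2M-2$, possibly followed by a nontrivial power of $a_*$ in $U_{g_*}$. These factors are not in $\langle\delta\rangle$ by homology: $t_i$ has class $(n,n+\eta)$ for some $n$, and $a_*^n$ has class $(n,0)$. By (N), consecutive levels are distinct. There is at least one factor since $k+2\le2M-2$. Apply Corollary 6.

**Part 4** uses $K_{k-1-4M}$, which is left of $P$. By (O) with $m=k-1-4M$ we have $m+4M=k-1<2M$, so there is no power of $a_*$. After absorbing powers of $\delta$, the class is a product of possibly a nontrivial power of $b$ in $U_{g_0}$ and factors in $U_{\varepsilon_0},U_{\varepsilon_2},\dots,U_{\varepsilon_{k-2}}$, none in $\langle\delta\rangle$; consecutive levels are distinct by (N). (If the power of $b$ is trivial, drop it and absorb any initial power of $\delta$ into the next factor.) Apply Corollary 6. $\square$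

**The discs $P_k$ and $P_{k+1}$.** Lemma 9 pins down both discs. For $P=P_k$: $w_{g_k}\in F_R$ by part 1 ($j=k$) and $w_{g_k}\in F_L$ by part 2 ($j=k-2$), so $w_{g_k}=1$; and $w_{g_{k+2}}\in F_R$ by part 1 ($j=k+2$). With (7.2), $w_{g_{k+2}}=(X_kY_k)^{-1}w_{g_k}$, so
$$U_{P_k}=U_{g_k};\qquad X_kY_k=w_{g_{k+2}}^{-1}\in F_R\ \text{ for }P_k.\tag{9.1}$$
For $Q=P_{k+1}$: $w_{g_{k+2}}\in F_R$ by part 1 ($j=k+2$) and $w_{g_{k+2}}\in F_L$ by part 2 ($j=k$), so $w_{g_{k+2}}=1$; and $w_{g_k}\in F_L$ by part 2 ($j=k-2$). So
$$U_{P_{k+1}}=U_{g_{k+2}};\qquad X_kY_k=w_{g_k}\in F_L\ \text{ for }P_{k+1}.\tag{9.2}$$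

**Lemma 10.** The decreasing case of Lemma 1 does not occur.

*Proof.* Suppose it does. Take $P=P_k$ and consider $K_{k-3}$. It crosses $P$ once, from right to left; cutting there and joining vertically to the upper face gives $g:=[K_{k-3}]=\rho\lambda$ with $\rho\in R_P$, $\lambda\in L_P$. By (O) with $m=k-3>0$, and as in part 3 of Lemma 9, $g=t_1\cdots t_n$ is a level word with levels $\varepsilon_{k-2},\varepsilon_k,\varepsilon_{k+2},\dots$, and $n\ge3$ since $k+2\le2M-2$. Use the notation $c_i,f_i,\Phi_i$ of the proof of Corollary 6, and let $\gamma_i$ be the geodesic in $\Phi_i$ from $L(f_i)$ to $L(f_{i+1})$, $0\le i\le n$.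

By (7.2) and (9.1), $w_{\varepsilon_{k-2}}=Y_{k-2}w_{g_k}=Y_{k-2}\ne1$, and it lies in $F_L$ by part 4. So $f_1\ne e$, $L(f_1)=v_L=L(f_0)$, and $\gamma_0$ is trivial. Consider the walk
$$e\ \text{from }v_R\text{ to }v_L,\quad\text{then }\gamma_0\gamma_1\cdots\gamma_n\text{ from }v_L\text{ to }gv_L=\rho v_L,\quad\text{then }\rho e\ \text{from }\rho v_L\text{ to }\rho v_R=v_R .$$
It is closed, so it traverses $e$ an even number of times. As in the proof of Lemma 5, the only edge that $\Phi_0=\Phi\ni e$ has in common with some $\Phi_i$, $i\ge1$, is $f_1\ne e$; so $\gamma_1,\dots,\gamma_n$ do not traverse $e$. Hence the last step does: $\rho e=e$, so $gv_L=\rho v_L=v_L$ and $g\in L_P$. By Corollary 6, $w_{\varepsilon_{k+2}}\in F_L$; by part 3 it lies in $F_R$; so $w_{\varepsilon_{k+2}}=1$. But $w_{\varepsilon_{k+2}}=(X_kY_kX_{k+2})^{-1}w_{g_k}=(X_kY_kX_{k+2})^{-1}\ne1$ by (N), a contradiction. $\square$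

## 10. One crossing is not enough

**Proof of the Main Proposition.** Suppose $y=K_{k-1-2s}$ has at most one crossing with $S=\alpha\cup\beta$ in $\Sigma_k$. Let $P=P_k$, $Q=P_{k+1}$. By Lemma 10 we are in the increasing case, so Lemma 2 gives $[y]\in L_PR_Q$.

**Step 0: isolate one letter.** The aim is to strip $[y]$ down to the single factor contributed in sheet $k$. Put $m=k-1-2s$; then $m<k<m+4M$, so (O) gives $[y]=y_-\,\mu\,y_+$, where

* $y_-$ is a product of powers of $b$, $\delta$ and of $b_{\varepsilon_i}$ with $0\le i\le k-2$;
* $\mu=b_{\varepsilon_k}^\eta\in U_{\varepsilon_k}\setminus\langle\delta\rangle$;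
* $y_+$ is a product of powers of $\delta$, $a_*$ and of $b_{\varepsilon_i}$ with $k+2\le i\le2M-2$.

By parts 2 and 4 of Lemma 9 for $P$, the levels $U_{g_0}\ni b$ and $U_{\varepsilon_i}$, $i\le k-2$, lie in $L_P$; so $y_-\in L_P$. By parts 1 and 3 for $Q$, the levels $U_{g_*}\ni a_*$ and $U_{\varepsilon_i}$, $i\ge k+2$, lie in $R_Q$; so $y_+\in R_Q$. (And $\delta\in U_P\cap U_Q$.) Hence
$$\mu=\lambda\rho,\qquad\lambda\in L_P,\ \rho\in R_Q.\tag{10.1}$$

**Step 1: $X_k\in R_P$.** We use $P$ to locate the first trefoil of sheet $k$. As $\mu\in L_PR_Q\subset L_PR_P$, Lemma 7 for $P$ together with (9.1) gives $w_{\varepsilon_k}=X_k^{-1}w_{g_k}=X_k^{-1}\in F_L\cup F_R$. If $X_k\in F_L$, then $Y_k=X_k^{-1}\cdot(X_kY_k)$ is the product of a nontrivial element of $F_L$ and, by (9.1), a nontrivial element of $F_R$ (both nontrivial by (N)). Such an element is not conjugate into a factor of $F_L*F_R$, contradicting Lemma 8. So $X_k\in F_R$, that is, $X_kv_R=v_R$ and $X_k\in R_P$.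

**Step 2: $Y_k\in L_Q$.** Symmetrically, $Q$ locates the second trefoil. As $\mu\in L_PR_Q\subset L_QR_Q$, Lemma 7 for $Q$ together with (9.2) gives $w_{\varepsilon_k}=Y_kw_{g_{k+2}}=Y_k\in F_L\cup F_R$ with respect to $Q$. If $Y_k\in F_R$, then $X_k=(X_kY_k)Y_k^{-1}$ is, by (9.2), the product of a nontrivial element of $F_L$ and a nontrivial element of $F_R$, contradicting Lemma 8. So $Y_k\in F_L$ and $Y_k\in L_Q$.

**Step 3: $\lambda\in U_{g_k}$ and $\rho\in U_{g_{k+2}}$.** The aim is to push both factors of $\mu$ into the disc groups. By Step 1 and (9.1),
$$\mu\in U_{\varepsilon_k}=X_k^{-1}U_{g_k}X_k=X_k^{-1}U_PX_k\subset R_P .$$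
Since $\rho\in R_Q\subset R_P$, we get $\lambda=\mu\rho^{-1}\in L_P\cap R_P=U_P=U_{g_k}$. By Step 2 and (9.2),
$$\mu\in U_{\varepsilon_k}=Y_kU_{g_{k+2}}Y_k^{-1}=Y_kU_QY_k^{-1}\subset L_Q .$$
Since $\lambda\in L_P\subset L_Q$, we get $\rho=\lambda^{-1}\mu\in L_Q\cap R_Q=U_Q=U_{g_{k+2}}$.

**Step 4: contradiction.** Now (10.1) expresses an element of one level as a product of elements of two others, and the tree $\mathcal T$ forbids this. By (N) the levels $g_k,\varepsilon_k,g_{k+2}$ are three distinct neighbors $p_1,p_2,p_3$ of the vertex $C$ in $\mathcal T$. As $\lambda^{-1}\mu=\rho$ fixes $p_3$, we have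
$$\mu p_3=\lambda p_3 .$$
Since $U_{\varepsilon_k}\cap C=\langle\delta\rangle$, the element $\mu$ lies in $\mathrm{Stab}(p_2)$ but not in $\mathrm{Stab}(C)$. So $p_3,\ C,\ p_2=\mu p_2,\ \mu C,\ \mu p_3$ is a path without backtracking, and it is the geodesic from $p_3$ to $\mu p_3$. If $\lambda\in\langle\delta\rangle$, then $\lambda$ fixes $p_3$ and $\lambda p_3=p_3\ne\mu p_3$. If $\lambda\notin\langle\delta\rangle$, then $\lambda\in\mathrm{Stab}(p_1)\setminus\mathrm{Stab}(C)$, and the geodesic from $p_3$ to $\lambda p_3$ is $p_3,\ C,\ p_1,\ \lambda C,\ \lambda p_3$, which differs from the previous one since $p_1\ne p_2$. Both are impossible.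

So $y$ has at least two crossings with $\alpha\cup\beta$ in $\Sigma_k$. This proves the Main Proposition, and with Section 4.4 the Theorem and the Addendum. $\blacksquare$
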